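
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A Linear Lower Bound for Randomized Online\\ Nonpreemptive Scheduling to Minimize Total Flow Time}


\begin{abstract}
Jobs arrive online at a single processor, must be run without interruption, and the cost is the total flow time. Let $\Delta$ be the ratio of the longest to the shortest processing time. The shortest-job-first rule SPT is $(\Delta+1)/2$-competitive. We show that randomization cannot improve this by more than a constant factor: every randomized online algorithm, even one that idles at will, has competitive ratio at least $(\Delta+2)/4$ against an oblivious adversary, and in fact at least $(2-\sqrt3)\Delta+1/\sqrt3$. This proves a conjecture that the lower bound is linear in $\Delta$. We also show that SPT is exactly optimal among randomized algorithms that never idle while a job is waiting.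
\end{abstract}

\section{The problem and the results}

\subsection*{The model}

A single processor serves jobs that arrive over time. Job $j$ has a release time $r_j$ and a processing time (or \emph{size}) $p_j>0$, and both become known at time $r_j$. The processor runs one job at a time, and a job once started runs to completion: there is no preemption and there are no restarts. If job $j$ completes at time $C_j$, its \emph{flow time} is $C_j-r_j$. The cost of a schedule is the total flow $\sum_j(C_j-r_j)$, and $\mathrm{OPT}(I)$ denotes the least cost of a schedule for the instance $I$, computed with full knowledge of $I$. The \emph{size ratio} of an instance is the ratio of its longest to its shortest processing time. Throughout, $\Delta\ge1$. All instances used in our lower bounds have sizes in $\{1,\Delta\}$; we call jobs of size $1$ \emph{unit jobs} and jobs of size $\Delta$ \emph{long jobs}.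

A randomized online algorithm $\mathrm{ALG}$ is a random choice of a deterministic one: there is a random seed $\omega$, and the actions before time $t$ depend only on $\omega$ and on the jobs released before $t$. (We make the usual measurability assumptions, so that the expectations and integrals below make sense.) The adversary is oblivious: the instance is fixed without knowledge of $\omega$. The algorithm may idle at will and may know $\Delta$. We call it \emph{$C$-competitive} if there is a constant $b\ge0$ with
\begin{equation}\label{eq:comp}
\mathbb E[\mathrm{ALG}(I)]\le C\cdot\mathrm{OPT}(I)+b
\end{equation}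
for all instances $I$ of size ratio at most $\Delta$. Here $C<\infty$ and $b$ may depend on $\Delta$ but not on $I$. The competitive ratio of the algorithm is the infimum of all such $C$ (and $\infty$ if there is none), so a lower bound on the ratio is a lower bound on every such $C$. The usual definition has $b=0$, so lower bounds on $C$ under \eqref{eq:comp} are the stronger statements. An algorithm is \emph{busy} if it never leaves the processor idle while a job is waiting. SPT is the busy algorithm that, whenever the processor is idle, starts the shortest available job.

\subsection*{The dilemma of the long job}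

The difficulty for an online algorithm is visible with one long job, released at time $0$. A deterministic algorithm must start it at some time $s$, since otherwise its cost is infinite. The adversary then releases $M$ unit jobs at times $t,t+1,\dots,t+M-1$ with $t=s+\epsilon$, where $0<\epsilon<\Delta$. No unit job can start before $s+\Delta$, and the backlog cannot be made up during the burst, so the unit jobs have mean flow at least $1+\Delta-\epsilon$ (Lemma~\ref{lem:burst} below). A schedule that serves each unit job at its release and then the long job has cost $M+(t+M+\Delta)$. For $M\to\infty$ and $\epsilon\to0$ this gives a ratio of at least $(\Delta+1)/2$, which is also what SPT achieves.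

A randomized algorithm can hide its starting time. Suppose it starts the long job at a uniformly random time in $[0,D\Delta]$, but serves waiting unit jobs first. At any fixed time $t$ the expected remaining time of a running long job is then at most
\[
\frac1{D\Delta}\int_0^\Delta(\Delta-u)\,du=\frac{\Delta}{2D},
\]
so a burst of unit jobs at a fixed time now has mean flow per job at most about $1+\Delta/(2D)$ rather than $1+\Delta$. The price is the delay of the long job, whose flow, when no unit jobs arrive, grows from $\Delta$ to at most $(D+1)\Delta$. These two costs balance at $D$ of order $\sqrt\Delta$. The same computation applies to many long jobs released $(D+1)\Delta$ apart.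

The following facts were known. SPT is $(\Delta+1)/2$-competitive, and no deterministic algorithm does better. Every randomized busy algorithm has ratio at least $(\Delta+6)/8$. Every randomized algorithm has ratio $\Omega(\sqrt\Delta)$. Of these, only the competitiveness of SPT is used below. The conjecture, posed in \cite{ATFT}, is that for randomized algorithms, too, the lower bound can be made linear in $\Delta$.

\subsection*{Results}

\begin{theorem}\label{thm:quarter}
For every $\Delta\ge1$, every randomized online algorithm has competitive ratio
$C\ge\dfrac{\Delta+2}{4}$.
\end{theorem}

\begin{theorem}\label{thm:main}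
For every $\Delta\ge1$, every randomized online algorithm has competitive ratio
\[
C\ \ge\ \Delta\Bigl(2-\sqrt{3-2/\Delta}\Bigr)\ \ge\ (2-\sqrt3)\,\Delta+\frac1{\sqrt3}\ >\ 0.267\,\Delta .
\]
This holds even if the algorithm knows that all sizes lie in $\{1,\Delta\}$.
\end{theorem}

\begin{corollary}\label{cor:theta}
The best competitive ratio of a randomized algorithm lies between $(2-\sqrt3)\Delta+1/\sqrt3$ and $(\Delta+1)/2$. In particular it is $\Theta(\Delta)$.
\end{corollary}

The upper bound in Corollary~\ref{cor:theta} is the ratio of SPT; the lower bound is Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:busy}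
Every randomized busy algorithm has competitive ratio at least $(\Delta+1)/2$. Hence SPT is exactly optimal among randomized busy algorithms.
\end{theorem}

Theorem~\ref{thm:main} implies Theorem~\ref{thm:quarter}. We prove the latter separately because it settles the conjecture, has a very short proof, and shows the method.

\subsection*{The idea}

Hiding the starting time of a long job costs delay, and a single long job leaves room for delay. The remedy is to leave no room: release long jobs at times $0,\Delta,2\Delta,\dots$, so that the processor is needed all the time. An algorithm that idles for a time $q\Delta$ builds up a backlog of about $q$ long jobs. If the stream stops, working off this backlog costs about $q^2\Delta/2$, whereas the optimal cost after $N$ jobs is only $N\Delta$. So $q=O(\sqrt N)$ in the mean, for fixed $\Delta$ and $C$, and the algorithm is busy during almost all of the time $N\Delta$.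

While a long job runs, its remaining time sweeps linearly from $\Delta$ to $0$ and is $\Delta/2$ on average. So the expected remaining time, averaged over the time interval $[0,N\Delta]$, is about $\Delta/2$, no matter how the algorithm randomizes. Hence there are fixed times at which the expected remaining time is at least about $\Delta/2$. A burst of $M$ unit jobs at such a time costs the algorithm at least about $(\Delta/2)M$ and the optimal schedule at most about $2M$. This is the bound $\Delta/4$. The constant improves because a burst exactly at a time $i\Delta$ costs the optimal schedule only about $M$; Section~\ref{sec:sharp} exploits this.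

\section{The stream and the two attacks}

Let $S$ be the infinite \emph{stream} of long jobs $0,1,2,\dots$, where job $i$ has size $\Delta$ and release time $i\Delta$. Fix a randomized algorithm that satisfies \eqref{eq:comp} and run it on $S$. The stream is only a device for describing the algorithm, whose behavior before time $t$ depends only on the finitely many jobs released before $t$; inequality \eqref{eq:comp} will be applied to finite instances only. For $t\ge0$ let $R(t)$ be the remaining processing time at time $t$ of the job that started strictly before $t$ and completes strictly after $t$. There is at most one such job; if there is none, put $R(t)=0$. Thus $0\le R(t)<\Delta$.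

The strict inequality ``started strictly before $t$'' matters. It makes $R(t)$ a function of $\omega$ and of the releases before $t$ alone. So $R(t)$ takes the same value on every instance whose releases before $t$ agree with those of $S$, even if unit jobs appear at time $t$ itself.

A \emph{burst of length $M$ at $t$} is a set of $M$ unit jobs released at times $t,t+1,\dots,t+M-1$.

\begin{lemma}\label{lem:burst}
Let an instance contain a burst of length $M$ at $t$. Suppose that, in some outcome, either $r=0$, or $r>0$ and the processor is occupied from $t$ until $t+r$ by a job started before $t$. Then the unit jobs of the burst have total flow at least $M(1+r)$.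
\end{lemma}

\begin{proof}
No job of the burst starts before $t+r$, so the $k$-th of them to complete does so no earlier than $t+r+k$. The sum of the completion times is at least $\sum_{k=1}^M(t+r+k)$, and the sum of the release times is $\sum_{k=1}^M(t+k-1)$. The difference is $M(1+r)$.
\end{proof}

This is where nonpreemption enters: a preemptive processor could interrupt the long job, and the burst would not have to wait.

\begin{lemma}\label{lem:attacks}
If the algorithm is $C$-competitive, then
\begin{align}
\mathbb E\,R(i\Delta)&\le C-1 &&\text{for every integer } i\ge0, \tag{A}\label{A}\\
\mathbb E\,R(t)&\le 2C-1 &&\text{for every } t>0 \text{ that is not a multiple of }\Delta. \tag{B}\label{B}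
\end{align}
\end{lemma}

\begin{proof}
\eqref{A} Let $i\ge1$. Take the long jobs $0,\dots,i-1$ and a burst of length $M$ at $i\Delta$. The releases before $i\Delta$ agree with $S$, so by Lemma~\ref{lem:burst} the expected cost of the algorithm is at least $M(1+\mathbb E R(i\Delta))$. Every job can be run at its release: the long jobs occupy $[0,i\Delta]$ and the unit jobs $[i\Delta,i\Delta+M]$. Hence $\mathrm{OPT}\le i\Delta+M$ and
\[
M\bigl(1+\mathbb E R(i\Delta)\bigr)\le C(i\Delta+M)+b .
\]
Divide by $M$ and let $M\to\infty$. For $i=0$ we have $R(0)=0$, and the case $i=1$ shows $C-1\ge0$.

\eqref{B} Let $t=(i+x)\Delta$ with an integer $i\ge0$ and $0<x<1$. Take the long jobs $0,\dots,i$ and a burst of length $M$ at $t$. Again the releases before $t$ agree with $S$, and the expected cost is at least $M(1+\mathbb E R(t))$. For the optimum, run the long jobs $0,\dots,i-1$ at their releases, so that they finish by $i\Delta\le t$. Run each unit job at its release, and run long job $i$ last, in $[t+M,t+M+\Delta]$. Job $i$ has flow $x\Delta+M+\Delta\le M+2\Delta$, so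
\[
\mathrm{OPT}\le i\Delta+M+(M+2\Delta)=2M+(i+2)\Delta .
\]
Divide $M(1+\mathbb E R(t))\le C(2M+(i+2)\Delta)+b$ by $M$ and let $M\to\infty$.
\end{proof}

The two bounds differ by a factor of about $2$ because in \eqref{B} the schedule we compare with has one unfinished long job, which waits through the whole burst and pays another $M$. In \eqref{A} it has none. The attack time is a fixed number in both cases, so an oblivious adversary suffices.

\section{Idling creates a backlog}

Let $Q_N$ be the number of jobs among $0,\dots,N-1$ that are not completed by time $N\Delta$ when the algorithm runs on $S$.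

\begin{lemma}\label{lem:backlog}
Put $\varepsilon_N=\mathbb E[Q_N]/N$. Then $\varepsilon_N\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
Let $J_N$ consist of the long jobs $0,\dots,N-1$ and one unit job released at $N\Delta$. (The unit job only serves to make the size ratio exactly $\Delta$; see the remark at the end of Section~\ref{sec:sharp}.) The releases of $J_N$ before $N\Delta$ agree with $S$, and a job completed by $N\Delta$ was started before $N\Delta$. Hence $Q_N$ is the same on $J_N$ as on $S$.

On $J_N$, consider the $Q_N$ jobs among $0,\dots,N-1$ that are unfinished at $N\Delta$. The first of them to complete may be in progress at $N\Delta$, but each further one needs another full $\Delta$ of processing after the completion of its predecessor. So the $k$-th of them to complete does so no earlier than $N\Delta+(k-1)\Delta$. It was released by time $(N-1)\Delta$, so its flow is at least $k\Delta$, and the total flow is at least $\sum_{k=1}^{Q_N}k\Delta\ge\frac{\Delta}{2}Q_N^2$. On the other hand, running every job of $J_N$ at its release shows $\mathrm{OPT}(J_N)\le N\Delta+1$. Therefore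
\[
\frac{\Delta}{2}\,\mathbb E[Q_N^2]\le C(N\Delta+1)+b ,
\]
and $\mathbb E[Q_N]\le\sqrt{\mathbb E[Q_N^2]}=O(\sqrt N)$, where the implied constant depends on $C$, $\Delta$ and $b$ but not on $N$.
\end{proof}

Two features are used here: the cost of a backlog is quadratic, and the stream has load exactly $1$, so that lost time can never be regained. If the long jobs were released farther apart than $\Delta$, an algorithm could idle for a constant fraction of the time without a growing backlog, as in the delayed start described in the introduction.

\section{The first bound}

\begin{proof}[Proof of Theorem~\ref{thm:quarter}]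
Consider the run on $S$. Jobs $N,N+1,\dots$ are released no earlier than $N\Delta$, so exactly $N-Q_N$ jobs are completed by $N\Delta$. A job run in $[s,s+\Delta]$ contributes
\[
\int_s^{s+\Delta}R(t)\,dt=\int_0^\Delta(\Delta-u)\,du=\frac{\Delta^2}{2},
\]
and different jobs run in intervals with disjoint interiors. Hence, in every outcome,
\[
\int_0^{N\Delta}R(t)\,dt\ \ge\ (N-Q_N)\,\frac{\Delta^2}{2}.
\]
Take expectations. By \eqref{B}, $\mathbb E R(t)\le2C-1$ for all but finitely many $t\in[0,N\Delta]$, so
\[
N\Delta(2C-1)\ \ge\ \bigl(N-\mathbb E[Q_N]\bigr)\frac{\Delta^2}{2},
\qquad\text{that is,}\qquad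
2C-1\ \ge\ (1-\varepsilon_N)\,\frac{\Delta}{2}.
\]
By Lemma~\ref{lem:backlog}, letting $N\to\infty$ gives $2C-1\ge\Delta/2$, which is $C\ge(\Delta+2)/4$.
\end{proof}

\section{The sharper constant}\label{sec:sharp}

Of the two attacks, the proof above uses only \eqref{B}. To see what \eqref{A} adds, consider the simplest schedules that keep the processor busy once they have started: draw a shift $y\in[0,1)$ once and run long job $i$ in $[(i+y)\Delta,(i+1+y)\Delta]$. For $i\ge1$ and $0<x<1$,
\begin{equation}\label{eq:shift}
\frac{R(i\Delta)}\Delta=y,\qquad \frac{R((i+x)\Delta)}\Delta=y-x+\mathbf 1[y<x].
\end{equation}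
Indeed, job $i-1$ is still running until $(i+y)\Delta$, and job $i$ runs after that. If $y$ is uniform on $[0,1)$, then both quantities have mean $\frac12$: the averaging bound behind Theorem~\ref{thm:quarter} is attained, but \eqref{A} would require $C\ge1+\Delta/2$. To satisfy \eqref{A} with a smaller $C$, the shift must be small on average. But then long jobs tend to start soon after their release, so shortly after a release the expected remaining time is large, and \eqref{B} suffers. The two attacks pull in opposite directions, and the best compromise determines the constant.

An arbitrary algorithm need not have a constant shift. We show that the second formula in \eqref{eq:shift}, with $y$ replaced by the value $R(i\Delta)/\Delta$ that occurs in the period in question, remains true as a lower bound, up to an error charged to idle time. For $i\ge0$ and $0<x<1$ put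
\[
a_i=\frac{R(i\Delta)}\Delta\in[0,1),\qquad \rho_i(x)=\frac{R((i+x)\Delta)}\Delta,\qquad
z(t)=\begin{cases}1&\text{if }R(t)=0,\\0&\text{otherwise.}\end{cases}
\]

\begin{lemma}\label{lem:path}
In the run on $S$, for every outcome, every $i\ge0$ and every $x\in(0,1)$,
\begin{equation}\label{eq:path}
\rho_i(x)\ \ge\ a_i-x+\mathbf 1[a_i<x]-z\bigl((i+x)\Delta\bigr).
\end{equation}
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=7cm,y=2.8cm]
\draw[->] (0,0) -- (1.1,0) node[right] {$x$};
\draw[->] (0,0) -- (0,1.15) node[above] {$\rho_i(x)$};
\draw[very thick] (0,0.35) -- (0.35,0) -- (0.5,0);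
\draw[very thick] (0.5,1) -- (1,0.5);
\draw[thick,dashed] (0.35,1) -- (1,0.35);
\draw[dotted] (0.35,0) -- (0.35,1);
\draw[dotted] (0.5,0) -- (0.5,1);
\draw[dotted] (0,1) -- (0.5,1);
\draw[dotted] (1,0) -- (1,0.5);
\node[left] at (0,0.35) {$a_i$};
\node[left] at (0,1) {$1$};
\node[below] at (0.35,0) {$a_i$};
\node[below] at (0.5,0) {$\sigma$};
\node[below] at (1,0) {$1$};
\end{tikzpicture}
\caption{Remaining time of the running long job, in units of $\Delta$, during one period from $i\Delta$ to $(i+1)\Delta$. The solid line is an actual run: the old job ends at $x=a_i$, the processor idles, and a new job starts at $x=\sigma$. The dashed line $1+a_i-x$ is what a new job started at $x=a_i$ would give. Once the new job is running, its later start only raises the solid line; the solid line lies below the dashed one only while the processor is idle.}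
\label{fig:saw}
\end{figure}

\begin{proof}
Figure~\ref{fig:saw} shows the situation.

If $x<a_i$, the job in progress at $i\Delta$ is still running at $(i+x)\Delta$. So $\rho_i(x)=a_i-x>0$, hence $z((i+x)\Delta)=0$, and \eqref{eq:path} is an equality.

If $x\ge a_i$ and $z((i+x)\Delta)=1$, the right side is at most $a_i-x+1-1\le0=\rho_i(x)$.

If $x\ge a_i$ and $z((i+x)\Delta)=0$, some job started strictly before $(i+x)\Delta$ and completes strictly after it. Every job started strictly before $i\Delta$ has ended by $(i+a_i)\Delta\le(i+x)\Delta$. So the job in question started at or after $i\Delta$. Since the processor is occupied from $i\Delta$ until $(i+a_i)\Delta$ if $a_i>0$, that job started at a time $(i+\sigma)\Delta$ with $a_i\le\sigma<x$. In particular $a_i<x$. The job has size $\Delta$, so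
$\rho_i(x)=1-(x-\sigma)\ge1+a_i-x$, which is the right side of \eqref{eq:path}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We average \eqref{eq:path} over the first $N$ periods. Put
\[
m_N=\frac1N\sum_{i<N}\mathbb E\,a_i,\qquad
F_N(x)=\frac1N\sum_{i<N}\mathbb P(a_i<x),\qquad
e_N(x)=\frac1N\sum_{i<N}\mathbb E\,z\bigl((i+x)\Delta\bigr).
\]
Since $a_i\in[0,1)$, we have $\mathbb E\,a_i=\int_0^1\mathbb P(a_i\ge x)\,dx$ and therefore
\begin{equation}\label{eq:tail}
m_N=\int_0^1\bigl(1-F_N(x)\bigr)\,dx .
\end{equation}

\emph{The error term.} If $R(t)=0$, then at time $t$ the processor is idle or $t$ is a starting or completion time. There are only finitely many starting and completion times in $[0,N\Delta]$, so $\int_0^{N\Delta}z(t)\,dt$ is at most the idle time in $[0,N\Delta]$. The completed jobs account for $(N-Q_N)\Delta$ of busy time, so this idle time is at most $Q_N\Delta$. Hence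
\begin{equation}\label{eq:err}
\int_0^1e_N(x)\,dx=\frac1{N\Delta}\,\mathbb E\int_0^{N\Delta}z(t)\,dt\le\frac{\mathbb E[Q_N]}N=\varepsilon_N .
\end{equation}

\emph{The two constraints.} Write
\[
\alpha=\frac{C-1}\Delta,\qquad\beta=\frac{2C-1}\Delta,\qquad\gamma=\frac C\Delta=\beta-\alpha .
\]
By \eqref{A}, $m_N\le\alpha$. By \eqref{B} and the average of \eqref{eq:path}, for $0<x<1$,
\[
\beta\ \ge\ \frac1N\sum_{i<N}\mathbb E\,\rho_i(x)\ \ge\ m_N-x+F_N(x)-e_N(x),
\]
that is, $1-F_N(x)\ge(1-\beta+m_N-x)-e_N(x)$. Write $u^+=\max(u,0)$. Since also $1-F_N(x)\ge0$ and $e_N(x)\ge0$,
\[
1-F_N(x)\ \ge\ (1-\beta+m_N-x)^+-e_N(x).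
\]
Thus \eqref{B} bounds the tail $1-F_N$ of the averaged distribution of the $a_i$ from below, and hence its mean $m_N$, whereas \eqref{A} bounds $m_N$ from above. Indeed, integrating over $x$ and using \eqref{eq:tail} and \eqref{eq:err} we obtain
\begin{equation}\label{eq:self}
m_N\ \ge\ g(m_N)-\varepsilon_N,\qquad g(u)=\int_0^1(1-\beta+u-x)^+\,dx .
\end{equation}

\emph{Eliminating $m_N$.} For each $x$ the integrand in $g$ is nondecreasing in $u$ and grows at rate at most $1$. So $u-g(u)$ is nondecreasing, and from $m_N\le\alpha$ and \eqref{eq:self} we get
\[
\alpha-g(\alpha)\ \ge\ m_N-g(m_N)\ \ge\ -\varepsilon_N .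
\]
Let $N\to\infty$. By Lemma~\ref{lem:backlog}, and since $1-\beta+\alpha=1-\gamma$,
\begin{equation}\label{eq:alpha}
\alpha\ \ge\ \int_0^1(1-\gamma-x)^+\,dx .
\end{equation}

\emph{Solving for $C$.} If $\gamma>1$, then $C>\Delta\ge\Delta(2-\sqrt{3-2/\Delta})$, because $\sqrt{3-2/\Delta}\ge1$ for $\Delta\ge1$. If $\gamma\le1$, then $0\le1-\gamma\le1$ and the integral in \eqref{eq:alpha} equals $(1-\gamma)^2/2$. With $\alpha=\gamma-1/\Delta$ this becomes
\[
\gamma-\frac1\Delta\ \ge\ \frac{(1-\gamma)^2}2,
\qquad\text{that is,}\qquad
\gamma^2-4\gamma+1+\frac2\Delta\ \le\ 0 .
\]
Hence $\gamma$ is at least the smaller root, $\gamma\ge2-\sqrt{3-2/\Delta}$, which is the first claimed inequality.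

For the second, $\sqrt{3-u}$ is concave in $u$ and so lies below its tangent at $u=0$: $\sqrt{3-u}\le\sqrt3-\frac u{2\sqrt3}$. With $u=2/\Delta$,
\[
\Delta\bigl(2-\sqrt{3-2/\Delta}\bigr)\ \ge\ (2-\sqrt3)\Delta+\frac1{\sqrt3}\ >\ 0.267\,\Delta .
\]
All instances used have sizes in $\{1,\Delta\}$.
\end{proof}

\begin{remark}
Every instance used in the proofs of Theorems~\ref{thm:quarter} and~\ref{thm:main} contains both a unit job and a long job. So the bounds are unchanged if \eqref{eq:comp} is required only for instances whose size ratio is exactly $\Delta$.
\end{remark}

\section{Busy algorithms}

A busy algorithm cannot hide the start of a long job that arrives at an empty system, so a single long job already gives the full bound.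

\begin{proof}[Proof of Theorem~\ref{thm:busy}]
Suppose a randomized busy algorithm satisfies \eqref{eq:comp}. Release one job of size $\Delta$ at time $0$ and, for some $0<\epsilon<\Delta$, a burst of length $M$ at $\epsilon$. The algorithm starts the long job at time $0$ with probability $1$ and is occupied until $\Delta=\epsilon+(\Delta-\epsilon)$. By Lemma~\ref{lem:burst} its cost is at least $M(1+\Delta-\epsilon)$. Serving the unit jobs at their releases and then the long job gives $\mathrm{OPT}\le M+(\epsilon+M+\Delta)\le2M+2\Delta$. Dividing
\[
M(1+\Delta-\epsilon)\le C(2M+2\Delta)+b
\]
by $M$ and letting first $M\to\infty$ and then $\epsilon\to0$ gives $C\ge(\Delta+1)/2$. SPT is busy and attains this ratio.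
\end{proof}

\section{The limit of these attacks}

The leading constant of the optimal ratio for algorithms that may idle remains undetermined here. It lies between $2-\sqrt3$ and $\frac12$. We now show that the lower end cannot be raised by a better use of inequalities \eqref{A} and \eqref{B} on the stream. The extremal case of the proof of Theorem~\ref{thm:main} suggests a shift $y$ as in \eqref{eq:shift} whose tail $\mathbb P(y\ge x)$, for $0<x<1$, is exactly $(1-\gamma-x)^+$, with $\gamma=2-\sqrt3$.

\begin{proposition}\label{prop:limit}
Let $c=2-\sqrt3$. Draw $y$ once, with $\mathbb P(y=0)=c$ and with density $1$ on $(0,1-c)$, and on the stream $S$ start long job $i$ at time $(i+y)\Delta$ for every $i\ge0$. Then $Q_N\le1$ for all $N$, and the inequalities \eqref{A} and \eqref{B} hold with $C=c\Delta+1$.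
\end{proposition}

\begin{proof}
The total mass is $c+(1-c)=1$. Job $i$ completes at $(i+1+y)\Delta$ with $y<1$, so at time $N\Delta$ at most job $N-1$ is unfinished among $0,\dots,N-1$. Note that $c^2-4c+1=0$, so
\[
\mathbb E\,y=\frac{(1-c)^2}2=\frac{1-2c+c^2}2=\frac{2c}2=c .
\]
By \eqref{eq:shift}, $\mathbb E R(i\Delta)=\Delta\,\mathbb E\,y=c\Delta=C-1$ for $i\ge1$, and $R(0)=0$. This is \eqref{A}.

Now let $0<x<1$. For $i\ge1$ the second formula in \eqref{eq:shift} holds. For $i=0$ it holds with $\le$ in place of $=$: if $x<y$, the processor is still idle and the left side is $0$; otherwise nothing changes. Since $\mathbb P(y<x)=\min(c+x,1)$,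
\[
\mathbb E R\bigl((i+x)\Delta\bigr)\ \le\ \Delta\bigl(c-x+\min(c+x,1)\bigr)\ \le\ 2c\Delta\ \le\ 2C-1 ,
\]
which is \eqref{B}.
\end{proof}

Thus no argument that uses only \eqref{A}, \eqref{B} and a small backlog on this stream can prove a bound larger than $(2-\sqrt3)\Delta+1$. The proposition describes behavior on the stream only and does not provide an algorithm with this competitive ratio. An improvement of the leading constant $2-\sqrt3$ has to use more than these inequalities, for instance a different adversary.

\begin{thebibliography}{9}
\bibitem{ATFT}
\emph{Approximating Total Flow Time}.
\url{http://faculty.knox.edu/dbunde/pubs/masters.pdf}.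
\end{thebibliography}

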